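# Holes, tokens and group layers: the Krohn–Rhodes complexity of flow semigroups

## Four tokens on a bowtie

Glue two triangles at a vertex. The resulting graph, the *bowtie*, has vertices $c,a,a',b,b'$ and edges $ca,\ ca',\ aa',\ cb,\ cb',\ bb'$. For an edge $xy$ let $e_{xy}$ be the map on vertices that sends $x$ to $y$ and fixes everything else. Maps act on the right and are composed from left to right.

Put a token on every vertex except $c$ and apply a product of such maps. Which rearrangements can occur if no two tokens are ever merged? The map $e_{xy}$ identifies exactly one pair of vertices, namely $x$ and $y$. So if the only empty vertex (the *hole*) is $h$, then $e_{xy}$ keeps all tokens apart if and only if $h\in\{x,y\}$. If $h=x$, nothing moves. If $h=y$, the token at $x$ slides to $y$, and the hole moves from $y$ to $x$. The play is therefore a walk of the hole.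

Walk the hole along $c\to a\to a'\to c$. The letters are $e_{ac},\,e_{a'a},\,e_{ca'}$. The token at $a$ goes $a\to c\to c\to a'$, and the token at $a'$ goes $a'\to a'\to a\to a$. The result is the transposition $(a\,a')$. In the same way we get $(b\,b')$. There is nothing else beyond products of these: a closed walk of the hole at $c$ breaks, at its returns to $c$, into closed walks each inside one triangle, and a walk inside the triangle $caa'$ touches only the tokens at $a$ and $a'$. So exactly four of the $24$ permutations occur, and no token can leave its pair. On the pentagon the situation is different: when the hole goes once around, the four tokens are rotated in a $4$-cycle.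

Now remove one more token, so that $b,b'$ are empty and there are tokens at $c,a,a'$. Apply
$$e_{cb},\quad e_{ac},\quad e_{cb'},\quad e_{bc},\quad e_{ca},\quad e_{b'c}.$$
The token at $c$ goes $c\to b\to b\to b\to c\to a\to a$. The token at $a$ goes $a\to a\to c\to b'\to b'\to b'\to c$. The token at $a'$ stays. So $c$ and $a$ have been exchanged. By symmetry $c$ and $a'$ can be exchanged, and all six permutations of three tokens occur.

With one hole the bowtie is nearly frozen; with two holes it is completely flexible. There is a number, the Krohn–Rhodes complexity, that counts how many layers of group action are needed to simulate a semigroup of maps. The question of this lecture is whether the near-frozen first stage lowers that number.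

## Flow semigroups and their complexity

Let $\Gamma=(V,E)$ be a finite undirected graph without loops, $n=|V|$. A *cycle* is a simple cycle of length at least $3$.

**Definition (flow semigroup).** $S_\Gamma$ is the semigroup of maps $V\to V$ generated by all $e_{uv}$ with $(u,v)$ an edge (both orientations of each edge are used).

**Definition (2-edge connected).** $\Gamma$ is 2-edge connected if it is connected and stays connected when any single undirected edge is removed. Equivalently, it is connected and every edge lies in a cycle. The one-vertex graph is excluded, and $K_2$ is not 2-edge connected, since its edge is a bridge. Hence $n\ge 3$.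

**Definition (block).** A block is a maximal 2-vertex-connected subgraph, where a bridge counts as a block $K_2$. The textbook facts used are these. Every edge lies in exactly one block; two blocks share at most one vertex. Adding to a 2-connected graph (on at least three vertices) a path that meets it exactly in its two distinct ends gives a 2-connected graph. In a 2-connected graph on at least three vertices, any edge and any vertex lie on a common cycle. In a 2-edge connected graph there are no bridges, so every block has at least $3$ vertices. The bowtie has two blocks, its triangles; the pentagon has one.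

**Definition (wreath product).** If $T$ acts on $Y$ and $S$ acts on $X$, then $(Y,T)\wr(X,S)$ is $T^X\rtimes S$ acting on $Y\times X$ by $(y,x)(f,s)=(y\,f(x),\,x\,s)$. It is associative up to isomorphism.

In an iterated wreath product, then, an element acts on each coordinate by a map that may depend on the coordinates *further to the right*, and every such system of dependent choices is an element. I call this a *cascade*.

**Definition (division).** For semigroups, $S\mid W$ means that $S$ is a homomorphic image of a subsemigroup of $W$.

**Definition (combinatorial).** A finite semigroup is combinatorial (aperiodic) if all its maximal subgroups are trivial. Equivalently, every element satisfies $s^N=s^{N+1}$ for some $N$. Example: for a set $X$ let $X^\sharp=\{\mathrm{id}\}\cup\{\text{constant maps}\}$; here $s^2=s$ for all $s$.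

**Definition (complexity).** An abstract finite semigroup $U$ is regarded as acting on $U^1$, which is $U$ with an identity adjoined, by right multiplication. The complexity $\#(S)$ of a finite semigroup $S$, written $\#_G(S)$ in full, is the least $m\ge0$ such that
$$S\mid C_m\wr G_m\wr C_{m-1}\wr\cdots\wr C_1\wr G_1\wr C_0$$
with all $G_i$ finite groups and all $C_i$ finite combinatorial semigroups. By the Krohn–Rhodes theorem such an $m$ exists.

A conjecture of Rhodes, as stated in the source of our problem, "The Krohn–Rhodes complexity of the flow semigroup of finite digraphs" (http://ameql.math.muni.cz/sites/default/files/horvath_0.pdf), says that $\#(S_\Gamma)=n-2$ for every 2-edge connected $\Gamma$ on $n$ points. The bound $\#(S_\Gamma)\le n-2$ is known; we shall also see a proof. The conjecture is false, and the bowtie refutes it.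

**Theorem 1.** Let $\Gamma$ be a 2-edge connected graph on $n$ points.

1. If $\Gamma$ has at least two blocks and every block is a triangle, then $\#(S_\Gamma)=n-3$.
2. In all other cases $\#(S_\Gamma)=n-2$.

Two blocks with at least three vertices each need at least five vertices, so the bowtie, with $\#(S_\Gamma)=2\ne 3$, is the smallest counterexample.

Notation: $T_X$ is the full transformation semigroup on $X$, $\mathrm{Sing}(X)$ its set of non-bijective elements, and $\mathrm{Sing}(X)^1=\mathrm{Sing}(X)\cup\{\mathrm{id}\}$. For $|X|=k$ write $T_k,\mathrm{Sing}_k,\mathrm{Sing}_k^1$. Everything is finite.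

## Coverings and chains

To bound complexity we must build cascades, and it is easier to build them as actions than as abstract semigroups. A *transformation semigroup* (t.s.) $(X,S)$ is always faithful.

**Definition (covering).** $(X,S)\prec(Y,U)$ if there are $Y'\subseteq Y$ and a surjection $\theta:Y'\to X$ such that for each $s\in S$ some $\hat s\in U$ (a *lift* of $s$) satisfies $Y'\hat s\subseteq Y'$ and $(y\hat s)\theta=(y\theta)s$ for all $y\in Y'$.

Example: let $|X|=2$ and $G=\mathrm{Sym}(X)$. Then $(X,T_X)\prec(X,X^\sharp)\wr(G,G)$ by $\theta(x_0,\gamma)=x_0\gamma$: lift $g\in G$ to "multiply $\gamma$ by $g$, fix $x_0$", and lift the constant map to $x$ to "fix $\gamma$, replace $x_0$ by the constant $x\gamma^{-1}$".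

The following standard facts can be found in Eilenberg, *Automata, Languages and Machines*, Vol. B.

* (W1) $\prec$ is transitive, and $(X,S)\prec(Y,U)$ implies $S\mid U$. For transitivity compose the surjections, restricting to the preimage. For the second claim, consider the $u\in U$ that preserve $Y'$ and induce on $X$ through $\theta$ an element of $S$; that element is unique by faithfulness, and $u\mapsto s$ is a homomorphism onto $S$.
* (W2) $\wr$ is monotone for $\prec$ in both arguments: use $\theta\times\theta'$ and lift $(f,s)$ to $(\hat f,\hat s)$ with $\hat f(x')=\widehat{f(x'\theta')}$ for $x'$ in the domain of $\theta'$, arbitrary elsewhere.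
* (W3) $(Y,T)\times(X,S)\prec(Y,T)\wr(X,S)$, by constant functions $f$.
* (W4) $\prod_i\big((Y_i,T_i)\wr(X_i,S_i)\big)\prec\prod_i(Y_i,T_i)\wr\prod_i(X_i,S_i)$, by reordering coordinates.
* (W5) Divisors, direct products and wreath products of combinatorial semigroups are combinatorial. For the wreath product, the first component of $(f,s)^k$ at $x$ is $f(x)f(xs)\cdots f(xs^{k-1})$; once $s^N=s^{N+1}$, only the factor $f(xs^N)$ is repeated, and its powers stabilize.

**Definition (chain).** A chain of length $m$ is a t.s. $A_m\wr H_m\wr A_{m-1}\wr\cdots\wr H_1\wr A_0$ with combinatorial t.s. $A_i$ and $H_i=(G_i,G_i)$ regular representations of groups.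

**Lemma 2.** For a t.s. $(X,S)$: $\#(S)\le m$ if and only if $(X,S)\prec$ some chain of length $m$.

*Proof.* **Step 1: from a chain to the definition.** Let $(Q,C)$ be a combinatorial t.s. and $E=Q^\sharp\times C^1$, which is combinatorial. Then $(Q,C)\prec(E^1,E)$: use the states $(\mathrm{const}_q,c)\mapsto qc$ and lift $c'$ to right multiplication by $(\mathrm{id},c')$, since $(\mathrm{const}_q,c)(\mathrm{id},c')=(\mathrm{const}_q,cc')$. Also $(G,G)\prec(G^1,G)$ on $Y'=G$. By (W2) a chain of length $m$ is covered by a wreath product as in the definition of $\#$, and (W1) gives $\#(S)\le m$.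

**Step 2: the product in the definition is covered by a chain.** If $C$ is combinatorial, $(C^1,C)$ is a combinatorial t.s. For a group $G$, let $I$ be the adjoined identity of $G^1$ and $\kappa_1$ the constant map to $1$ on $\{0,1\}$. Then $(G^1,G)\prec(\{0,1\},\{\kappa_1\})\times(G,G)$ via $(0,1_G)\mapsto I$ and $(1,\gamma)\mapsto\gamma$, lifting $g$ to $(\kappa_1,g)$. By (W3) the product is covered by (combinatorial) $\wr\,(G,G)$, and the extra combinatorial factor merges with its neighbor. So the t.s. $(Q,W)$ in the definition of $\#$ is covered by a chain of length $m$.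

**Step 3: from $S\mid W$ to $(X,S)$.** We have three coverings.

* $(X,S)\prec(X,\{\mathrm{id}\})\times(S^1,S)$ via $(x,s)\mapsto xs$, lifting $s'$ to $(\mathrm{id},s')$.
* $(S^1,S)\prec(W^1,W)$: if $\varphi:W'\to S$ is onto with $W'\le W$, use $\varphi$ on $W'$ and $1\mapsto1$, and lift $s$ to any $\varphi$-preimage.
* $(W^1,W)\prec(\{0,1\},\{\kappa_1\})\times(Q,W)^Q$ via $(0,(q)_q)\mapsto 1$ and $(1,(qw)_q)\mapsto w$, lifting $w'$ to $(\kappa_1,(w')_q)$. The map is well defined because $W$ acts faithfully on $Q$.

By (W4) a power of a chain of length $m$ is covered by a chain of length $m$, because a power of a regular representation is the regular representation of the power. A further combinatorial direct factor is absorbed on the left by (W3). $\square$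

Consequences:

* (F1) $S\mid T$ implies $\#S\le\#T$.
* (F2) If $S$ divides the semigroup of $(Y_k,T_k)\wr\cdots\wr(Y_1,T_1)$, then $\#S\le\sum_i\#T_i$. (Cover each factor by a chain and concatenate; adjacent combinatorial factors merge.)
* (F3) $\#(U^J)\le\#U$ for finite $J$. (Take the power of a chain covering $(U^1,U)$ and use (W4).)
* (F4) $\#S=0$ if and only if $S$ is combinatorial; $\#H\le1$ for a group $H$.

By the example above and (F2), $\#T_2\le 1$; since $T_2$ contains a nontrivial group, $\#T_2=1$.

## The corner monoid of one hole

We first replace $S_\Gamma$ by a monoid acting on $n-1$ points, in which the one-hole play is visible as the group of units.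

**Lemma 3.** If $e=e^2\in S$ and $S=SeS$, then $\#S=\#(eSe)$.

*Proof.* "$\ge$" is (F1). For "$\le$" put $A=Se$, $B=eS$, $M=eSe$. Since $S=SeS$, for each $s$ we can choose $a_s\in A$, $b_s\in B$ with $s=a_sb_s$. Use the cascade
$$(A\sqcup\{*\},(A\sqcup\{*\})^\sharp)\wr(M,M)\wr(B\sqcup\{*\},(B\sqcup\{*\})^\sharp).$$
Lift $s$ as follows. The right coordinate becomes the constant $b_s$. The middle one is multiplied by $ba_s\in eSe$ if the right coordinate is $b\in B$, and by $e$ if it is $*$. The left one is unchanged if the right coordinate lies in $B$, and becomes the constant $a_s$ if it is $*$. Let $Y'=(A\times M\times B)\cup\{(*,e,*)\}$, $\theta(a,t,b)=atb$, $\theta(*,e,*)=1\in S^1$. Then $(a,t,b)\hat s=(a,tba_s,b_s)$ has value $atba_sb_s=(atb)s$, and $(*,e,*)\hat s=(a_s,e,b_s)$ has value $a_seb_s=s$. So $\theta$ is onto $S^1$ and $(S^1,S)$ is covered. By (F2), $\#S\le\#M$. $\square$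

**Application.** Let $\Gamma$ be connected and $S=S_\Gamma$. If $xy$ and $xz$ are edges, then $e_{xy}e_{xz}=e_{xy}$, and likewise $e_{xz}e_{xy}=e_{xz}$. Also $e_{xy}e_{yx}=e_{yx}$. Since $\Gamma$ is connected, every generator generates the same two-sided ideal. So $S=SeS$ for $e=e_{uv}$ with any edge $(u,v)$ (recall $e=eee$). Put $X=V\setminus\{u\}$, the image of $e$, and $M=eSe$. An element $t\in M$ satisfies $t=et$ and has image in $X$, so restriction to $X$ embeds $M$ in $T_X$; we regard $M\subseteq T_X$. Let $G$ be the set of permutations of $X$ in $M$; it contains $e|_X=\mathrm{id}$ and is a group. Thus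
$$\#(S_\Gamma)=\#(M),\qquad G\subseteq M\subseteq G\cup\mathrm{Sing}(X),\qquad |X|=n-1.\tag{1}$$

The elements of $G$ are exactly the permutations of $X$ induced by closed walks of a hole from $u$ to $u$ in $\Gamma$. Indeed, let $ese\in G$ with $s$ a word in the letters. The first $e$ is the identity on $X$, and each letter of $se$ must be injective on the current token set; so, as in the opening example, the hole performs a walk, which ends at $u$ because the final image is $X$. Conversely, a closed walk gives a word $s$ permuting $X$, and $ese$ acts on $X$ as $s$.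

**The triangle.** Let $n=3$ and $X=\{v,w\}$. The walk $u\to v\to w\to u$ swaps the two tokens, so $M$ is not combinatorial and $\#M\ge1$. As $M\subseteq T_2$, $\#M\le1$. Hence $\#(S_{K_3})=1=n-2$. For the bowtie with $u=c$ we found $G=\{\mathrm{id},(a\,a'),(b\,b'),(a\,a')(b\,b')\}$.

## Peeling off group layers one at a time

The natural upper bound peels $G$ off as one layer and treats singular maps afterward. The singular maps lose a layer each time a point is lost.

**Lemma 4.** $\#(\mathrm{Sing}_k^1)\le k-2$ for $k\ge2$.

*Proof.* $\mathrm{Sing}_2^1$ consists of the identity and two constants, so it is combinatorial. It remains to show $\#(\mathrm{Sing}_k^1)\le\#(\mathrm{Sing}_{k-1}^1)+1$ for $k\ge3$. The plan is to remember a point that is not hit, and to name the other points by labels. Let $|X|=k$ and $|\Lambda|=k-1$. For each $p\in X$ fix a bijection $\rho_p:X\setminus\{p\}\to\Lambda$ with inverse $F_p$. For $s\in\mathrm{Sing}(X)$ choose $h(s)\in X\setminus Xs$, and put $\lambda s_p=\rho_{h(s)}(F_p(\lambda)s)$. Then $F_p(\lambda)s=F_{h(s)}(\lambda s_p)$. Let $\pi_{p,s}=s_p$ if $s_p$ is bijective, and $\pi_{p,s}=\mathrm{id}$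 otherwise; so $s_p\pi_{p,s}^{-1}$ is the identity or singular. In
$$(\Lambda,\mathrm{Sing}(\Lambda)^1)\wr(\mathrm{Sym}(\Lambda),\mathrm{Sym}(\Lambda))\wr(X,X^\sharp)$$
let the state $(\ell,\sigma,p)$ have value $\theta(\ell,\sigma,p)=F_p(\ell\sigma)$. This is onto $X$, since each $x$ is a value $F_p(\lambda)$ for any $p\ne x$. Lift $\mathrm{id}$ to the identity. Lift $s$ to: $p\mapsto h(s)$; multiply $\sigma$ by $\pi_{p,s}$; act on $\ell$ by $\sigma s_p\pi_{p,s}^{-1}\sigma^{-1}$, which is the identity or singular. The new value of $\ell\sigma$ is $\ell\sigma s_p\pi_{p,s}^{-1}\sigma^{-1}\sigma\pi_{p,s}=\ell\sigma s_p$, and $F_{h(s)}(\ell\sigma s_p)=F_p(\ell\sigma)s$, as required. Apply (F2). $\square$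

**Lemma 5.** Let $G\le\mathrm{Sym}(X)$, $|X|=m\ge2$. Then $\#(G\cup\mathrm{Sing}(X))\le m-1$. Consequently $\#(S_\Gamma)\le n-2$ for every 2-edge connected $\Gamma$ on $n$ points.

*Proof.* $(X,G\cup\mathrm{Sing}(X))\prec(X,\mathrm{Sing}(X)^1)\wr(G,G)$ via $(x_0,\gamma)\mapsto x_0\gamma$. Lift $g$ to "multiply $\gamma$ by $g$, fix $x_0$"; lift $s$ to "fix $\gamma$, act on $x_0$ by $\gamma s\gamma^{-1}$", so that the new value is $x_0\gamma s\gamma^{-1}\gamma=x_0\gamma s$. By (F2), (F4) and Lemma 4, $\#\le(m-2)+1$. For $S_\Gamma$ use (1) with $m=n-1\ge2$. $\square$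

For the bowtie this gives $1+\#(\mathrm{Sing}_4^1)\le3=n-2$, which does not decide the question. To save one layer, we would like to merge the layer $G$ with the first layer $\mathrm{Sym}(\Lambda)$ of Lemma 4. Here is where this stops. In Lemma 4 the multiplier $\pi_{p,s}$ depends on the remembered hole $p$, so $p$ must stand to the *right* of the group layer. But elements of $G$ move $p$; a coordinate holding $p$ and acted on by $G$ is itself a group layer. To the right of a single merged group layer we can keep, by combinatorial means, only something that $G$ does not change, such as the $G$-*orbit* of $p$. So we need labels for which the permutation $s_p$, whenever it is a permutation, depends only on the orbit of $p$.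

## Frames over two-point orbits

For orbits of size at most $2$ such labels exist.

**Proposition 6.** Let $|X|=m\ge3$ and let $G\le\mathrm{Sym}(X)$ have all orbits of size at most $2$. Then $\#(G\cup\mathrm{Sing}(X))\le m-2$.

*Proof.* Let $M=G\cup\mathrm{Sing}(X)$, $\Omega$ the set of $G$-orbits, and $|\Lambda|=m-1$.

**Step 1: one frame per orbit.** We choose labels that serve both points of an orbit at once. For $O\in\Omega$ fix $\rho_O:X\to\Lambda$ as follows. If $|O|=2$, it is a surjection whose only nontrivial kernel class is $O$. If $|O|=1$, it is a bijection on $X\setminus O$ and arbitrary on $O$. For $p\in O$ the map $\rho_O$ restricts to a bijection $X\setminus\{p\}\to\Lambda$; let $F_p:\Lambda\to X\setminus\{p\}$ be its inverse.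

For the bowtie with $u=c$ and $O=\{a,a'\}$ one may take $\rho_O:a,a'\mapsto1$, $b\mapsto2$, $b'\mapsto3$. Then $F_a$ sends $1,2,3$ to $a',b,b'$, and $F_{a'}$ sends them to $a,b,b'$.

**Step 2: permutations act on labels independently of $p$.** For $g\in G$ there is $g_O\in\mathrm{Sym}(\Lambda)$, independent of $p\in O$, with
$$F_p(\lambda)g=F_{pg}(\lambda g_O)\qquad(p\in O,\ \lambda\in\Lambda).\tag{2}$$
If $|O|=2$, then $g$ preserves $O$ and hence the kernel of $\rho_O$, so $\rho_O(x)g_O:=\rho_O(xg)$ defines a permutation. The point $F_p(\lambda)g$ is different from $pg$ and has label $\lambda g_O$; so it is $F_{pg}(\lambda g_O)$. If $O=\{p\}$, then $pg=p$, and $\lambda g_O:=\rho_O(F_p(\lambda)g)$ works.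

**Step 3: singular maps.** For $s\in\mathrm{Sing}(X)$ choose $h(s)\in X\setminus Xs$, and let $o(s)$ be its orbit. For $p\in X$ put $\lambda s_p=\rho_{o(s)}(F_p(\lambda)s)$. Since $h(s)\notin Xs$,
$$F_p(\lambda)s=F_{h(s)}(\lambda s_p).\tag{3}$$

**Step 4: bijective $s_p$ depend only on the orbit.** We show that for each $O$ and $s$ there is $\pi_{O,s}\in\mathrm{Sym}(\Lambda)$ such that for every $p\in O$ either $s_p=\pi_{O,s}$ or $s_p$ is not bijective. This is clear unless $O=\{p,\bar p\}$ and both $s_p,s_{\bar p}$ are bijective. Then $s$ is injective on $X\setminus\{p\}$ and on $X\setminus\{\bar p\}$ but not on $X$. So any collapsed pair contains both $p$ and $\bar p$, that is, $ps=\bar ps$. The maps $F_p$ and $F_{\bar p}$ differ only at the label $\rho_O(O)$, where their values are $\bar p$ and $p$ respectively. Hence $F_ps=F_{\bar p}s$ and $s_p=s_{\bar p}$.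

**Step 5: the cascade with one group layer.** Let $H=G\times\mathrm{Sym}(\Lambda)$. We show
$$(X,M)\prec(\Lambda,\mathrm{Sing}(\Lambda)^1)\wr(X,X^\sharp)\wr(H,H)\wr(\Omega,\Omega^\sharp).\tag{4}$$
In a state $(\ell,p_0,(\gamma,\sigma),O)$, the hole is $p=p_0\gamma$ and the label is $\ell\sigma$. Let $Y'$ be the set of states with $p_0\gamma\in O$, and
$$\theta(\ell,p_0,(\gamma,\sigma),O)=F_{p_0\gamma}(\ell\sigma).$$
This is onto $X$: for $x\in X$ take $p_0\ne x$, $\gamma=1$, $\sigma=1$, $O$ the orbit of $p_0$ and $\ell=\rho_O(x)$.

The lift of $g\in G$ multiplies the $H$-coordinate on the right by $(g,g_O)$ and fixes the other coordinates. The new hole $p_0\gamma g$ is again in $O$, and the new value is $F_{p_0\gamma g}(\ell\sigma g_O)=F_{p_0\gamma}(\ell\sigma)g$ by (2).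

The lift of $s\in\mathrm{Sing}(X)$ does the following.

* On $\Omega$: the constant $o(s)$.
* On $H$: right multiplication by $(1,\pi_{O,s})$.
* On $X$: the constant $h(s)\gamma^{-1}$.
* On $\Lambda$: the map $\sigma s_p\pi_{O,s}^{-1}\sigma^{-1}$ with $p=p_0\gamma$ if $p\in O$, and the identity if $p\notin O$. By Step 4 this is the identity or singular.

Each component depends only on the letter and on coordinates further right. After $s$, the hole is $h(s)\gamma^{-1}\gamma=h(s)\in o(s)$, so $Y'$ is invariant. The new label is $\ell\sigma s_p\pi_{O,s}^{-1}\sigma^{-1}\sigma\pi_{O,s}=\ell\sigma s_p$, and $F_{h(s)}(\ell\sigma s_p)=F_p(\ell\sigma)s$ by (3). If $s\in G\cap\mathrm{Sing}(X)$ there would be two lifts, but this intersection is empty. This proves (4).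

**Step 6: count.** By (F2), (F4) and Lemma 4, $\#(M)\le\#(\mathrm{Sing}_{m-1}^1)+1\le(m-3)+1=m-2$. $\square$

**Remark (three-point orbits).** Step 4 rests on the fact that the two labelings of an orbit agree where both are defined. This cannot be arranged for three points. Suppose bijections $\rho_i:X\setminus\{p_i\}\to\Lambda$, $i=1,2,3$, agree pairwise on common domains. Since $\rho_1,\rho_2$ agree on $X\setminus\{p_1,p_2\}$, the one label left over satisfies $\rho_1(p_2)=\rho_2(p_1)$. Also $\rho_1(p_2)=\rho_3(p_2)$ and $\rho_2(p_1)=\rho_3(p_1)$. So $\rho_3(p_1)=\rho_3(p_2)$, a contradiction.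

## Triangular cacti

**Theorem 7.** If all blocks of the connected graph $\Gamma$ are triangles and there are at least two blocks, then $\Gamma$ is 2-edge connected and $\#(S_\Gamma)\le n-3$.

*Proof.* Every edge lies in a triangle, so $\Gamma$ is 2-edge connected. Also $n\ge5$. By (1) and Proposition 6, with $m=n-1\ge4$, it suffices to show that all $G$-orbits have size at most $2$.

**Step 1: project the hole to each triangle.** For a block $D$ let $\Gamma-E(D)$ be $\Gamma$ without the three edges of $D$. Every component of it contains exactly one vertex of $D$. It contains at least one: a path of $\Gamma$ to $D$, stopped at its first vertex in $D$, uses no edge of $D$. If it contained two, a path in $\Gamma-E(D)$ between them would contain a piece joining two different vertices of $D$ with interior outside $D$; the interior is nonempty, since all three edges within the triangle are removed. Then $D$ together with this piece is 2-connected, contradicting the maximality of $D$. Let $\pi_D(h)$ be the vertex of $D$ in the component of $h$, and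
$$P_D(h)=D\setminus\{\pi_D(h)\},\qquad |P_D(h)|=2.$$
In the bowtie with $h=a$: the triangle $caa'$ gives $\{c,a'\}$, and the triangle $cbb'$ gives $\{b,b'\}$.

**Step 2: these pairs cover all tokens.** Let $x\ne h$. Take a simple path from $h$ to $x$, let $yx$ be its last edge and $D$ the block of that edge. Let $d$ be the first vertex of the path in $D$. The path up to $d$ uses no edge of $D$, so $d=\pi_D(h)$. And $d\ne x$, because $y\in D$ comes before $x$. So $x\in P_D(h)$.

**Step 3: sliding respects the pairs.** Let the hole move from $y$ to $x$ along an edge $xy$ of the block $D$, so the token at $x$ moves to $y$. The tokens on $P_D(y)=D\setminus\{y\}$ then occupy $D\setminus\{x\}=P_D(x)$. Let $D'\ne D$ be another block. Since $xy\notin E(D')$, the vertices $x,y$ lie in the same component of $\Gamma-E(D')$, so $\pi_{D'}(x)=\pi_{D'}(y)$ and $P_{D'}(x)=P_{D'}(y)$. The moving token is not on this set: if $x\in D'$, then $\pi_{D'}(y)=\pi_{D'}(x)=x$, so $x\notin P_{D'}(y)$. So the tokens on $P_{D'}(y)$ do not move, and they occupy $P_{D'}(x)$.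

**Step 4: conclusion.** Following a closed walk of the hole from $u$, the tokens on $P_D(u)$ return to $P_D(u)$. So every $P_D(u)$ is $G$-invariant. These sets have two elements and cover $X=V\setminus\{u\}$, so all $G$-orbits have size at most $2$, and $\#(S_\Gamma)=\#(M)\le m-2=n-3$. $\square$

In particular $\#(S_\Gamma)\le2<3=n-2$ for the bowtie, so the conjecture is false. The rest of the lecture computes the exact values, which requires lower bounds.

## The type II subsemigroup

A lower bound must show that removing one group layer leaves something still complicated. What surely remains is the part of the semigroup that no group can see.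

**Definition (type II).** For a finite semigroup $T$, $T_{II}$ is the set of $t\in T$ such that $(t,1)\in\tau$ for every finite group $H$ and every subsemigroup $\tau\le T\times H$ that projects onto $T$.

Clearly $T_{II}$ is closed under multiplication. It contains all idempotents: if $(f,h)\in\tau$ with $f^2=f$, then $(f,h^{|H|})=(f,1)\in\tau$. Next,
$$xyx=x,\ s\in T_{II}\ \Longrightarrow\ xsy\in T_{II}.\tag{5}$$
Let $(x,h),(y,k)\in\tau$. As $(xy)^jx=x$, we have $(x,(hk)^jh)\in\tau$ for $j\ge0$. Multiplying by $(s,1)$ and $(y,k)$ gives $(xsy,(hk)^{j+1})\in\tau$; take $j+1=|H|$. Applying (5) with $x\in H_f$ and $y=x^{-1}\in H_f$ shows: for a maximal subgroup $H_f$ of $T$ with identity $f$, the set $T_{II}\cap H_f$ is a normal subgroup of $H_f$ (it contains $f$ and is closed and finite).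

Example: in $T_2$ the identity and the constants are idempotents, so they lie in $(T_2)_{II}$. The swap does not: take $H=\mathbb Z_2$ (written additively) and $\tau=\{(\mathrm{id},0),(\text{swap},1)\}\cup(\{\text{constants}\}\times\mathbb Z_2)$. So $(T_2)_{II}=\mathrm{Sing}_2^1$.

The next lemma is due to Rhodes and Tilson.

**Lemma 8.** Let $T$ be non-combinatorial and generated by $x_1,\dots,x_k$ with $x_{i+1}\in T^1x_i$ for all $i$. Then $\#(T)\ge1+\#(T_{II})$.

*Proof.* Let $m=\#(T)\ge1$. We must show $\#(T_{II})\le m-1$.

**Step 1: choose an economical cascade.** By Lemma 2 applied to $(T^1,T)$, $T$ divides the semigroup of a chain $A_m\wr H_m\wr\cdots\wr A_1\wr H_1\wr A_0$. Write $(Z,U)=A_m\wr H_m\wr\cdots\wr A_1$, $(G,G)=H_1$, $(Q,C)=A_0$. By (F2), $\#U\le m-1$. There is a subsemigroup $R$ of the semigroup of $(Z,U)\wr(G,G)\wr(Q,C)$ with a surjective homomorphism $\varphi:R\to T$; choose $R$ of minimal size among subsemigroups mapping onto $T$. Write $x_{i+1}=t_ix_i$ with $t_i\in T^1$. Choose $y_1\in\varphi^{-1}(x_1)$ and then $y_{i+1}=r_iy_i$, where $r_i\in R^1$ is a lift of $t_i$. Then $\varphi(y_i)=x_i$, so $\langle y_1,\dots,y_k\rangle$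 maps onto $T$, and by minimality $R=\langle y_1,\dots,y_k\rangle$. Let $z_i$ be the image of $y_i$ in $C$ and $C'=\langle z_1,\dots,z_k\rangle$, which is the image of $R$ in $C$. Since $r_i\in R^1$, $z_{i+1}\in C'^1z_i$, and so $z_j\in C'^1z_i$ whenever $j\ge i$.

**Step 2: there are no loops in $Q$.** We show that if $q,q'\in Q$ are mutually reachable under $C'^1$, then $q=q'$. Suppose $K$ is a strong component with $|K|\ge2$, and let $J=\{j: qz_j\in K\text{ for some }q\in K\}$. Paths (with steps $z_j$) between points of $K$ stay in $K$ and use only letters from $J$. As some path joins two different points, some $z_j$ with $j\in J$ is not the identity on $K$; let $i$ be the smallest such index. Let $q'\in K$ be arbitrary. Some path in $K$ leads to $q'$ from a different point; let $q''z_j=q'$ be its last step that changes the point, so $q''\in K$, $q''\ne q'$, $j\in J$. Then $z_j$ is not the identity on $K$, so $j\ge i$, and $z_j=cz_i$ with $c\in C'^1$. The point $q''c$ is reachable from $q''$ and reaches $q'$, so $q''c\in K$, and $q'=(q''c)z_i$. Hence $K\subseteq Kz_i$, so $z_i$ permutes $K$. But $z_i^N=z_i^{N+1}$ for some $N$,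 as $C$ is combinatorial, so $z_i$ is the identity on $K$: a contradiction.

**Step 3: exchange the group layer with the combinatorial layer.** Let $D$ be the set of maps of $Q\times G$ of the form $(q,\delta)\mapsto(qs,\delta b_q)$ with $s\in C'$, $b:Q\to G$, and $b_q=1$ whenever $qs=q$. The composite of $(s,b)$ and $(s',b')$ is $(q,\delta)\mapsto(qss',\delta b_qb'_{qs})$. If $qss'=q$, then $q$ and $qs$ are mutually reachable, so $qs=q$ by Step 2, hence $qs'=q$, and $b_qb'_{qs}=1$. So $D$ is closed under composition. If $s^N=s^{N+1}$, then $qs^N$ is fixed by $s$, so the element $d=(s,b)$ fixes every point of its image under $d^N$, and $d^{N+1}=d^N$. So $D$ is combinatorial. Moreover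
$$(G,G)\wr(Q,C')\prec(Q\times G,D)\wr(G^Q,G^Q)\quad\text{via}\quad\theta\big((q,\delta),\gamma\big)=(\delta\gamma_q,\,q).$$
Lift $(f,s)$ as follows. On $G^Q$ multiply by $h$, where $h_p=f(p)$ if $ps=p$ and $h_p=1$ otherwise. On $Q\times G$, depending on $\gamma$, act by $s$ and $b$, where
$$b_q=\begin{cases}1&\text{if }qs=q,\\ \gamma_qf(q)(\gamma_{qs}h_{qs})^{-1}&\text{otherwise.}\end{cases}$$
The new first coordinate of $\theta$ is $\delta b_q\gamma_{qs}h_{qs}$. If $qs=q$ this is $\delta\gamma_qf(q)$, because $b_q=1$ and $h_q=f(q)$. Otherwise it is $\delta\gamma_qf(q)$ by the choice of $b_q$. This is what $(f,s)$ does to $(\delta\gamma_q,q)$.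

**Step 4: read off $T_{II}$.** Since $R$ lies in the semigroup of $(Z,U)\wr(G,G)\wr(Q,C')$, $T$ divides the semigroup of $(Z',U')\wr(G',G')$ with $(Z',U')=(Z,U)\wr(Q\times G,D)$ and $G'=G^Q$. By (F2), $\#U'\le m-1$. Let $R_1\le U'^{G'}\rtimes G'$ and let $\psi:R_1\to T$ be onto. Then $\tau=\{(\psi(r),g): r=(f,g)\in R_1\}$ is a subsemigroup of $T\times G'$ projecting onto $T$. So every $t\in T_{II}$ is $\psi(f,1)$ for some $(f,1)\in R_1$. Elements $(f,1)$ multiply pointwise, so $T_{II}$ divides a direct power of $U'$. By (F1) and (F3), $\#(T_{II})\le\#U'\le m-1$. $\square$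

## Singular maps together with a transitive group

We use Howie's theorem (J. London Math. Soc. 41 (1966) 707–716): $\mathrm{Sing}_k$ is generated by its idempotents of rank $k-1$. Consequently $\mathrm{Sym}_k$ and any one map of rank $k-1$ generate $T_k$: multiplying the map on both sides by permutations gives every map of rank $k-1$.

A map of rank $k-1$ on $k$ points has exactly one nontrivial kernel class, a pair, called its *kernel pair*.

**Lemma 9.** If $N\le\mathrm{Sym}_k$ is transitive and $k\ge2$, then $\#(N\cup\mathrm{Sing}_k)\ge k-1$. In particular $\#T_k\ge k-1$.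

*Proof.* Induction on $k$. For $k=2$, $N\ne1$, so $\#\ge1$ by (F4). Let $k\ge3$, let $X$ be the set of $k$ points, and fix $q\in X$. We arrange generators of $N\cup\mathrm{Sing}_k$ so that Lemma 8 applies. Let $L_q$ be the set of all maps of rank $k-1$ whose image misses exactly $q$, and let $T=\langle N\cup L_q\rangle$.

If $t$ has rank $k-1$ and its image misses $x$, choose $g\in N$ with $xg=q$; then $tg\in L_q$ and $t=(tg)g^{-1}\in T$. So $T$ contains all maps of rank $k-1$, and by Howie $T=N\cup\mathrm{Sing}_k$. Let $s,s'\in L_q$ and let $\{x,y\}$ be the kernel pair of $s$. Then $s$ is a bijection $X\setminus\{x\}\to X\setminus\{q\}$; composing $s'$ with its inverse gives a map $t$ of rank $k-1$ with $ts=s'$, and $t\in T$. Now list $N$ first and then $L_q$. For $g,g'\in N$ we have $g'=(g'g^{-1})g$; for $l\in L_q$ and $g\in N$ we have $l=(lg^{-1})g\in Tg$; within $L_q$ we have just seen $s'\in Ts$. So the hypothesis of Lemma 8 on generators holds. $T$ is non-combinatorial, because the maps with a fixed kernel pair and image a fixed transversal form a group isomorphic to $\mathrm{Sym}_{k-1}$, and $k-1\ge2$.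

$T_{II}$ contains all idempotents of $T$, hence $\mathrm{Sing}_k$ by Howie. For an idempotent $g$ of rank $k-1$, $g\,\mathrm{Sing}_k\,g=g\,T_k\,g$ (since $gtg=g(gtg)g$ with $gtg$ singular), which is a copy of $T_{k-1}=\mathrm{Sym}_{k-1}\cup\mathrm{Sing}_{k-1}$. By Lemma 8 and induction $\#T\ge1+(k-2)=k-1$. $\square$

Inside $M$ we do not have all of $\mathrm{Sing}(X)$. The next proposition says which part of it suffices, and isolates the feature that three-point orbits have and two-point orbits lack: a cycle along which a hole can be moved *using idempotents only*.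

**Proposition 10.** Let $|X|=m\ge3$, let $M\le T_X$ be a submonoid with group of permutations $G$, and let $\mathcal K$ be the set of pairs $\{x,y\}$ collapsed by some element of $M$ of rank $m-1$. Assume

(∗) for each $\{x,y\}\in\mathcal K$ and $r\in X$, all maps with image $X\setminus\{r\}$ whose only nontrivial kernel class is $\{x,y\}$ lie in $M$.

If for some $G$-orbit $O$ the graph $(O,\mathcal K|_O)$ contains a cycle $p_1,\dots,p_\ell$ ($\ell\ge3$), then $\#(M)\ge1+\#(N\cup\mathrm{Sing}_{m-1})$ for some transitive $N\le\mathrm{Sym}_{m-1}$.

*Proof.* Let $q=p_1$. Let $L_0$ be the set of $s\in M$ with image $X\setminus\{q\}$ whose kernel pair meets $O$, and $T=\langle G\cup L_0\rangle\subseteq M$.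

**Step 1: which maps lie in $T$.** If $t\in M$ has rank $m-1$, image $X\setminus\{x\}$ with $x\in O$, and kernel pair meeting $O$, then $t\in T$. Indeed, choose $g\in G$ with $xg=q$; then $tg\in L_0$ and $t=(tg)g^{-1}$.

**Step 2: the generators form a chain.** Let $s,s'\in L_0$, and let $\{x,y\}$ be the kernel pair of $s$, with $x\in O$. Then $s$ is a bijection $X\setminus\{x\}\to X\setminus\{q\}$, so there is $t$ with image $X\setminus\{x\}$, $\ker t=\ker s'$ and $ts=s'$. By (∗), applied to the kernel pair of $s'$ and $r=x$, $t\in M$; by Step 1, $t\in T$. So $s'\in Ts$. Listing first $G$ and then $L_0$, with $l=(lg^{-1})g$ at the passage, $T$ satisfies the hypothesis of Lemma 8 on generators.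

**Step 3: a full symmetric group in $T$.** For $x\in O$ and $\{x,y\}\in\mathcal K$ let $f_{xy}$ be the idempotent $x\mapsto y$ fixing all other points. By (∗) and Step 1, $f_{xy}\in T$, so $f_{xy}\in T_{II}$. Put $f=f_{p_1p_2}$. By (∗) and Step 1, all maps with kernel pair $\{p_1,p_2\}$ and image $X\setminus\{q\}$ lie in $T$. They form the maximal subgroup $H_f$, which acts on $X\setminus\{q\}$ as $\mathrm{Sym}(X\setminus\{q\})$. Since $m-1\ge2$, $H_f$ is nontrivial and $T$ is non-combinatorial.

**Step 4: a nontrivial permutation in $T_{II}$.** All consecutive pairs of the cycle are in $\mathcal K$ with both points in $O$. So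
$$w=f\cdot f_{p_2p_1}f_{p_3p_2}\cdots f_{p_\ell p_{\ell-1}}f_{p_1p_\ell}\in T_{II}.$$
On $X\setminus\{p_1\}$ the factor $f$ is the identity; then the point $p_2$ goes to $p_1$, $p_3$ to $p_2$, and so on until $p_\ell$ to $p_{\ell-1}$; finally the point now at $p_1$ goes to $p_\ell$. So $w$ acts by $p_2\mapsto p_\ell$, $p_j\mapsto p_{j-1}$ for $3\le j\le\ell$, fixing all other points. This is an $(\ell-1)$-cycle with $\ell-1\ge2$. As $w\in fT$ has rank $m-1$, it has the kernel of $f$, and its image is $X\setminus\{q\}$. So $f\ne w\in H_f$. Thus $N=T_{II}\cap H_f$ is a nontrivial normal subgroup of $\mathrm{Sym}(X\setminus\{q\})$. It is transitive: some element of $N$ sends some $a$ to some $b\ne a$, and conjugating by a permutation with $a\mapsto c$, $b\mapsto d$ gives an element of $N$ with $c\mapsto d$, for any $c\ne d$.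

**Step 5: all singular maps in $T_{II}$.** The element $ff_{p_2p_3}$ maps $X\setminus\{q\}$ to $X\setminus\{q,p_2\}$ with rank $m-2$; it lies in $fTf$, because $f$ fixes its image. Together with $H_f$ it shows that $fTf$ acts on $X\setminus\{q\}$, faithfully, as the full $T_{m-1}$. The idempotents of $fTf$ are in $T_{II}$, so by Howie $T_{II}$ contains the copy of $\mathrm{Sing}(X\setminus\{q\})$ in $fTf$. So $T_{II}$ contains a copy of $N\cup\mathrm{Sing}_{m-1}$, and Lemma 8 gives $\#(M)\ge\#(T)\ge1+\#(N\cup\mathrm{Sing}_{m-1})$. $\square$

**Remark (the role of orbit size).** For $G\le\mathrm{Sym}(X)$, $|X|=m\ge3$: if all orbits have size at most $2$, then $\#(G\cup\mathrm{Sing}(X))=m-2$, by Proposition 6 and by Lemma 9 for the copy of $T_{m-1}$ inside $\mathrm{Sing}(X)$. If some orbit has size at least $3$, it equals $m-1$: the upper bound is Lemma 5, and the lower bound is Proposition 10 with $\mathcal K$ all pairs, together with Lemma 9.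

## Two holes reach everything

The last two tools need large supplies of maps in $S_\Gamma$. They come from the flexibility with two holes that we met in the opening example.

**Lemma 11.** Let $\Gamma$ be 2-edge connected and not a cycle (so $n\ge4$). For any 2-subsets $\{h,h'\},\{k,k'\}$ of $V$, every bijection $V\setminus\{h,h'\}\to V\setminus\{k,k'\}$ is the restriction of some $s\in S_\Gamma$.

*Proof.* The only 2-edge connected graph on three vertices is a triangle, so $n\ge4$. Consider $n-2$ distinct tokens on distinct vertices. A *move* takes a token from $x$ to an empty neighbor $y$; it is realized by $e_{xy}$ and reversed by $e_{yx}$. (Doing nothing is also realized, by $e_{hy}$ with $h$ empty.) We show that all placements are reachable from each other.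

**Step 1: moving the set of holes.** *If both holes lie in a connected subgraph $\Delta$, moves along edges of $\Delta$ bring the hole set to any 2-subset $\{k,k'\}$ of $V(\Delta)$.* A hole can be moved along a path with no other hole on it. Take a simple path in $\Delta$ from one hole to $k$. If the other hole is on it, move that one along the rest of the path to $k$ instead; otherwise move the first one. Now the holes are $k$ and some $h''$. Take a simple path from $h''$ to $k'$. If it avoids $k$, move $h''$ along it. Otherwise move the hole $k$ along the final part to $k'$, and then $h''$ along the initial part to $k$.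

**Step 2: exchangeable tokens.** Fix an initial placement. Write $a\approx b$ if the placement with the tokens $a,b$ exchanged is reachable. Moves depend only on positions and are reversible. So if at some reachable placement the exchange of exactly $a$ and $b$ is achievable, then $a\approx b$: go there, exchange, and go back by the reversed moves. The relation $\approx$ is an equivalence relation, since $(a\,b)(b\,c)(a\,b)=(a\,c)$.

**Step 3: the junction.** Let $w$ have distinct neighbors $x_1,x_2,x_3$ with $x_2,x_3$ empty, token $a$ at $w$, token $b$ at $x_1$. Then $a\approx b$, by the moves of the opening example: $w\to x_2$, $x_1\to w$, $w\to x_3$, $x_2\to w$, $w\to x_1$, $x_3\to w$. Token $a$ goes to $x_2$, then to $w$, then to $x_1$; token $b$ goes to $w$, then to $x_3$, then to $w$.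

**Step 4: all tokens on one cycle are exchangeable.** Let $Z$ be a shortest cycle of $\Gamma$; it is induced. As $\Gamma$ is not a cycle, $V(Z)\ne V$, so some $w\in Z$ has a neighbor $z\notin Z$. Write $Z=c_0c_1\cdots c_r$ with $c_1=w$, $r\ge2$. By Step 1 with $\Delta=\Gamma$, reach a placement with holes $c_0,z$. The junction with center $c_1$, empty vertices $c_0,z$ and third neighbor $c_2$ shows that the tokens at $c_1,c_2$ are equivalent. Moving the hole $c_0$ once around $Z$ through $c_1,c_2,\dots,c_r$ and back to $c_0$ shifts the tokens $c_j\to c_{j-1}$ for $j\ge2$ and $c_1\to c_r$. After $j-1$ rounds, the tokens originally at $c_j,c_{j+1}$ are at $c_1,c_2$, so they are equivalent. Hence all tokens on $Z$ are equivalent. Call their class *red*. Now move $w\to z$. Both holes are on $Z$, and all tokens on $Z$ are red.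

**Step 5: enlarging the red region.** Let $\Delta\supseteq Z$ be a 2-edge connected subgraph. Call a reachable placement *good* for $\Delta$ if both holes are in $\Delta$ and all tokens on $\Delta$ are red. Suppose a good placement $\kappa$ exists and $V(\Delta)\ne V$. Some edge leads from $\Delta$ to a vertex outside, and it lies on a cycle. Following this cycle until its first return to $\Delta$ gives $w,z_1,\dots,z_k,w'$ with $w,w'\in\Delta$ (possibly $w=w'$), $z_j\notin\Delta$, $k\ge1$. Since $\Delta$ is 2-edge connected, $w$ has two different neighbors $x,x'$ in $\Delta$.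

*In any good placement the token at $z_1$ is red.* By Step 1, moving inside $\Delta$, make the holes $\{w,x\}$; the tokens on $\Delta$ are the same ones, hence red. Move $z_1\to w$. Now $z_1$ and $x$ are empty and $x'$ carries a red token. By the junction with center $w$, the token at $w$ is equivalent to the one at $x'$, hence red.

*A shift that brings the next token to $z_1$.* If $w\ne w'$, let $Q$ be a shortest $w'$–$w$ path in $\Delta$; it is induced in $\Delta$. If $Q$ contained all vertices of $\Delta$, then $\Delta=Q$ would have bridges; so there is $v\in V(\Delta)\setminus V(Q)$. If $w=w'$, let $Q=\{w\}$ and choose $v\in V(\Delta)\setminus\{w\}$. Moving inside $\Delta$, make the holes $\{w,v\}$. Then move the hole $w$ through $z_1,\dots,z_k,w'$ and along $Q$ back to $w$; it never meets $v$. The holes are again $w,v$. The token from $z_{j+1}$ is now at $z_j$ for $1\le j<k$. The tokens now on $\Delta$ are former tokens of $\Delta$ or the former token of $z_1$, all red. So the new placement is good.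

Starting from $\kappa$ and shifting $j-1$ times, the token that was at $z_j$ in $\kappa$ sits at $z_1$ in a good placement, so it is red. Hence $\kappa$ is good for $\Delta\cup\{wz_1,z_1z_2,\dots,z_kw'\}$, which is again 2-edge connected, since each new edge lies on a cycle. Iterating, starting from $\Delta=Z$, we reach a subgraph with vertex set $V$, so all tokens are red.

**Step 6: conclusion.** All transpositions of tokens, hence all permutations of tokens, are achievable at the initial placement. Moving the hole set to $\{k,k'\}$ by Step 1 gives one bijection, and preceding it by permutations of the tokens gives all of them. $\square$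

**Corollary 12.** If $\Gamma$ is 2-edge connected and not a cycle, then $\#(S_\Gamma)\ge n-3$.

*Proof.* We find a copy of $T_{n-2}$ in $S=S_\Gamma$. Let $(u,v)$ be an edge, $q\ne u$, and $w\ne u$ a neighbor of $q$, which exists since $\deg q\ge2$. Put $f=e_{uv}e_{qw}$ and $Y=V\setminus\{u,q\}$. Then $f$ fixes $Y$ pointwise, $q\mapsto w\in Y$, and $u\mapsto v\in Y$ if $v\ne q$, $u\mapsto w$ if $v=q$. So $f$ is an idempotent with image $Y$. By Lemma 11, $fSf$ induces all permutations of $Y$. Choose an edge $xy$ and two further vertices $k,k'$ (recall $n\ge4$). Take the tokens on $Y$ to $V\setminus\{k,k'\}$, apply $e_{xy}$, and then apply an element of $S$ that maps $V\setminus\{k,k'\}$ bijectively to $Y$. Between two factors $f$, this gives a map $Y\to Y$ of rank $n-3$. So $fSf\cong T_{n-2}$, and Lemma 9 with $k=n-2\ge2$ gives $\#(S_\Gamma)\ge n-3$. $\square$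

**Proof of Theorem 1, part 1.** A graph with at least two blocks, all triangles, is not a cycle. Theorem 7 gives $\#(S_\Gamma)\le n-3$, and Corollary 12 gives $\#(S_\Gamma)\ge n-3$. $\square$

## A block with at least four vertices

A copy of $T_{n-2}$ inside $S_\Gamma$ yields only $n-3$. When some block is larger than a triangle, Proposition 10 gains the missing layer from the one-hole group.

**Proposition 13.** Let $\Gamma$ be 2-edge connected, not a cycle, with a block $D$, $|D|\ge4$. Then $\#(S_\Gamma)\ge n-2$.

*Proof.* Choose $u\in D$ and an edge $(u,v)$; take $e,X,M,G$ as in (1), with $m=n-1\ge3$. We check the hypotheses of Proposition 10.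

**Step 1: condition (∗).** Let $s\in M$ have rank $n-2=m-1$, collapse $\{x,y\}$, and have image $V\setminus\{u,r_0\}$. Let $r\in X$ and let $\beta:V\setminus\{u,r_0\}\to V\setminus\{u,r\}$ be any bijection. By Lemma 11 some $t\in S_\Gamma$ induces $\beta$. Then $ste\in eSe=M$ (as $s=es$) acts on $X$ as $s\beta$. Every map on $X$ with kernel pair $\{x,y\}$ and image $X\setminus\{r\}$ is of the form $s\beta$.

**Step 2: $D\setminus\{u\}$ lies in one $G$-orbit.** Let $x,y\in D\setminus\{u\}$ be adjacent. The edge $xy$ and the vertex $u$ lie on a common cycle $u=c_0,c_1,\dots,c_r$ of the 2-connected graph $D$. Moving the hole around it gives an element of $G$ that acts on $\{c_1,\dots,c_r\}$ as an $r$-cycle. So $x,y$ are in the same orbit. As $D-u$ is connected, $D\setminus\{u\}$ lies in one orbit $O$.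

**Step 3: a cycle in $(O,\mathcal K|_O)$.** For an edge $xy$ of $\Gamma-u$, the element $ee_{xy}e\in M$ acts on $X$ by $x\mapsto y$, fixing the rest; it has rank $n-2$ and collapses $\{x,y\}$. So $\mathcal K$ contains all edges of $\Gamma-u$. Also $\mathcal K$ is $G$-invariant: if $s$ collapses $\{x,y\}$, then $gs$ has the same rank and collapses $\{xg^{-1},yg^{-1}\}$. So $(O,\mathcal K|_O)$ is vertex-transitive, hence regular. It contains the connected graph $D-u$ on at least three vertices, so some vertex has degree at least $2$. By regularity all degrees are at least $2$, so there is a cycle.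

**Step 4: count.** By Proposition 10 and Lemma 9 with $k=m-1\ge2$, $\#(S_\Gamma)=\#(M)\ge1+(m-2)=n-2$. $\square$

For a triangle block $D$, the graph $D-u$ has only two vertices and Step 3 gives no cycle. In the bowtie with $u=c$ it fails in the strongest way, since the orbits have two points.

## Cycles

On a cycle Lemma 11 is not available, since tokens keep their cyclic order. A direct induction with Lemma 8 works instead.

On $\{1,\dots,m\}$, $m\ge2$, let $g$ be $i\mapsto i+1$ (mod $m$), and let $a_i$ be $i\mapsto i+1$ (mod $m$) fixing all other points. Put $\mathcal O_m=\langle g,a_1\rangle$. It contains all $a_i=g^{-(i-1)}a_1g^{i-1}$. For instance $\mathcal O_2=T_2$: it contains the swap and both constants.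

**Proposition 14.** $\#(\mathcal O_m)\ge m-1$ for $m\ge2$, and $\#(S_{C_n})\ge n-2$ for the cycle $C_n$, $n\ge3$.

*Proof.* **Step 1: induction for $\mathcal O_m$.** For $m=2$ there is a nontrivial subgroup. Let $m\ge3$. The generators $g$ and $a_1=(a_1g^{m-1})g\in\mathcal O_mg$ satisfy the hypothesis of Lemma 8, and $\mathcal O_m\supseteq\langle g\rangle$ is non-combinatorial. We find a copy of $\mathcal O_{m-1}$ in $(\mathcal O_m)_{II}$. All $a_i$ are idempotents, so they lie in $(\mathcal O_m)_{II}$. Let $f=a_m$, with image $\{1,\dots,m-1\}$, and
$$r=a_{m-1}a_{m-2}\cdots a_1a_m.$$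
For $j\le m-2$: the factors $a_{m-1},\dots,a_{j+1}$ fix $j$, then $a_j$ sends it to $j+1$, and the remaining factors fix $j+1\le m-1$. For $j=m-1$: the first factor sends it to $m$, the factors $a_{m-2},\dots,a_1$ fix $m$, and $a_m$ sends $m$ to $1$. So $r$ acts on $\{1,\dots,m-1\}$ by $j\mapsto j+1$ for $j\le m-2$ and $m-1\mapsto1$. The element $a_1$ acts there by $1\mapsto2$, fixing the rest. Both $fr$ and $fa_1$ have image in $\{1,\dots,m-1\}$, where $f$ is the identity. Every element $t$ of $\langle fr,fa_1\rangle$ satisfies $t=ft$, so it is determined by its restriction to $\{1,\dots,m-1\}$. Hence $\langle fr,fa_1\rangle\cong\mathcal O_{m-1}$, and it lies in $(\mathcal O_m)_{II}$, being generated by products of idempotents. By Lemma 8 and induction, $\#\mathcal O_m\ge1+(m-2)$.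

**Step 2: the cycle.** Let $C_n$ have vertices $1,\dots,n$ in cyclic order, $f=e_{n,1}$ and $r=e_{n-1,n}e_{n-2,n-1}\cdots e_{1,2}e_{n,1}$. These are the maps $a_m$ and $r$ of Step 1 for $m=n$, and $e_{1,2}$ is $a_1$. The same computation gives $\langle fr,fe_{1,2}\rangle\cong\mathcal O_{n-1}$ inside $S_{C_n}$. By Step 1 and (F1), $\#(S_{C_n})\ge n-2$. $\square$

**Proof of Theorem 1, part 2.** Let $\Gamma$ be 2-edge connected and not as in part 1. Then either some block has at least four vertices, or all blocks are triangles and there is only one, so that $\Gamma$ is a single triangle. If $\Gamma$ is a cycle, including the triangle, Proposition 14 gives $\#(S_\Gamma)\ge n-2$. Otherwise Proposition 13 gives it. The bound $\#(S_\Gamma)\le n-2$ is Lemma 5. $\square$
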